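# Hankel determinants of weighted Motzkin numbers: the poles, their orders, and the degree of the numerator

## One simple pole for each $\alpha^{m-j}\beta^{j}$?

Throughout, $t$ and $s$ are independent indeterminates, and power series are formal power series in $x$ over $\mathbb Q(t,s)$. Empty determinants and empty products equal $1$, and $[\,\cdot\,]$ is $1$ if the condition inside holds and $0$ otherwise.

**Definition 1 (weighted Motzkin numbers).** A Motzkin path from $(0,0)$ to $(n,k)$ has steps $(1,1)$, $(1,0)$, $(1,-1)$ and never goes below the $x$-axis. Give the steps the weights $1$, $t$, $s$ respectively, let the weight of a path be the product of the weights of its steps, and let $M_{n,k,s}(t)$ be the sum of the weights of all such paths. Looking at the last step, we see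
$$M_{n,k,s}(t)=M_{n-1,k-1,s}(t)+t\,M_{n-1,k,s}(t)+s\,M_{n-1,k+1,s}(t),\qquad M_{0,k,s}(t)=[k=0],$$
with $M_{n,k,s}(t)=0$ for $k<0$.

For $n=0,1,2,3,4$ this gives, at height $k=0$, the values $1,\ t,\ t^2+s,\ t^3+3ts,\ t^4+6t^2s+2s^2$, and at height $k=1$ the values $0,\ 1,\ 2t,\ 3t^2+2s,\ 4t^3+8ts$.

**Definition 2 (normalized Hankel determinants).** For $m,k\ge0$ put
$$S_m^{(k)}(n,t,s)=\frac{\det\left(M_{m+i+j,k,s}(t)\right)_{i,j=0}^{n-1}}{s^{\binom n2}}\quad(n\ge1),\qquad S_m^{(k)}(0,t,s)=1.$$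
We mostly write $S_m^{(k)}(n)$.

Fix $m$ and $k$ and let the size $n$ of the matrix grow. Is $\sum_n S_m^{(k)}(n)x^n$ a rational function, and what are its denominator and the degree of its numerator?

Start with $k=0$. The normalization is chosen because $\det(M_{i+j,0,s}(t))_{i,j<n}=s^{\binom n2}$, that is, $S_0^{(0)}(n)=1$, with series $1/(1-x)$. For $m=1$ the series is
$$\sum_{n\ge0}S_1^{(0)}(n)x^n=\frac1{1-tx+sx^2}=\frac{1}{(1-\alpha x)(1-\beta x)},\qquad \alpha,\beta=\frac{t\pm\sqrt{t^2-4s}}2,$$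
so $\alpha+\beta=t$ and $\alpha\beta=s$. (Both facts will fall out of the proof below.) So $m=0$ gives the pole parameter $1$, and $m=1$ gives $\alpha,\beta$. The guess that imposes itself is that for general $m$ the denominator is $\prod_{j=0}^m(1-\alpha^{m-j}\beta^jx)$, with each factor once.

Test it at $m=2$. Recall the Desnanot–Jacobi identity: for a square matrix of size $n+1\ge2$, the determinant times its central minor (delete first and last row and column) equals (delete first row and column)·(delete last row and column) minus (delete first row, last column)·(delete last row, first column). Apply it to $(M_{i+j,0,s}(t))_{0\le i,j\le n}$ and divide by $s^{2\binom n2}$. Since $\binom{n+1}2+\binom{n-1}2-2\binom n2=1$ and $S_0^{(0)}=1$, we get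
$$S_2^{(0)}(n)=s\,S_2^{(0)}(n-1)+S_1^{(0)}(n)^2,\qquad\text{so}\qquad S^{(0)}_2(n)=\sum_{i=0}^n s^{n-i}S_1^{(0)}(i)^2.\tag{1}$$
Check at $n=2$: the Hankel determinant is $(t^2+s)(t^4+6t^2s+2s^2)-(t^3+3ts)^2=s(t^4-t^2s+2s^2)$, and (1) gives $s^2+st^2+(t^2-s)^2=t^4-t^2s+2s^2$. Now $S_1^{(0)}(i)=(\alpha^{i+1}-\beta^{i+1})/(\alpha-\beta)$, so
$$\sum_{i\ge0}S_1^{(0)}(i)^2x^i=\frac1{(\alpha-\beta)^2}\left(\frac{\alpha^2}{1-\alpha^2x}-\frac{2s}{1-sx}+\frac{\beta^2}{1-\beta^2x}\right)=\frac{1+sx}{(1-\alpha^2x)(1-sx)(1-\beta^2x)} .$$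
(Over the common denominator, the numerator in the bracket has constant term $\alpha^2+\beta^2-2s=(\alpha-\beta)^2$, $x$-coefficient $s(\alpha^2+\beta^2)-2s^2=s(\alpha-\beta)^2$, and $x^2$-coefficient $0$.) By (1) we must multiply once more by $1/(1-sx)$:
$$\sum_{n\ge0}S_2^{(0)}(n)x^n=\frac{1+sx}{(1-\alpha^2x)(1-sx)^2(1-\beta^2x)} .\tag{2}$$
At $x=1/s$ the numerator is $2$, and the factors $1-\alpha^2/s=1-\alpha/\beta$ and $1-\beta^2/s$ do not vanish. So the pole there is really double, and **the guess is false**: the parameters $\alpha^{m-j}\beta^j$ are right, but the multiplicities are not.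

The height $k$ adds a second surprise. For $m=0$, $k=1$ we find $S(1)=0$. At $n=2$ the determinant with rows $(0,1),(1,2t)$ is $-1$, so $S(2)=-1/s$. At $n=3$ the rows are $(0,1,2t)$, $(1,2t,3t^2+2s)$, $(2t,3t^2+2s,4t^3+8ts)$, with determinant $-(4t^3+8ts)+4t(3t^2+2s)-8t^3=0$. The values $1,0,-1/s,0$ look like $1/(1+x^2/s)$, a series in $x^{2}=x^{k+1}$ (this is confirmed for all $n$ after (7) below). So the factors of the denominator should be polynomials in $x^{k+1}$.

## The denominator with multiplicities $1+j(m-j)$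

**Definition 3 (the factors).** Let $L_n(t,s)=\alpha^n+\beta^n\in\mathbb Z[t,s]$. For $n\ge1$ let
$$A_{k,n}(x,t,s)=\left(1-\frac{\alpha^n x^{k+1}}{(-s)^{\binom{k+1}2}}\right)\left(1-\frac{\beta^n x^{k+1}}{(-s)^{\binom{k+1}2}}\right)=1-\frac{L_n(t,s)}{(-s)^{\binom{k+1}2}}x^{k+1}+\frac{s^n}{s^{k(k+1)}}x^{2(k+1)},$$
and let $A_{k,0}(x,t,s)=1-x^{k+1}/(-s)^{\binom{k+1}2}$ (a single factor, not its square).

For example, $A_{0,1}=1-tx+sx^2$, $A_{1,0}=1+x^2/s$, and $A_{1,2}=1+\frac{t^2-2s}{s}x^2+x^4$.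

Fix $m,k\ge0$ and put
$$N=m+k,\quad C=\tbinom{m+1}3,\quad \varepsilon=(-1)^{\binom{k+1}2},\quad e_j=1+j(m-j),\quad d=C+k(m+C),$$
$$\mathcal D(x)=\prod_{j=0}^{\lfloor m/2\rfloor}A_{k,(k+1)(m-2j)}^{\,e_j}(s^jx,t,s).$$
Since $\binom m2+\binom m3=\binom{m+1}3$, we have $d=\binom{m+1}3+k\left(\binom m1+\binom m2+\binom m3\right)$.

**Theorem 1.** For all $m,k\ge0$:

1. $U(x):=\mathcal D(x)\sum_{n\ge0}S_m^{(k)}(n,t,s)x^n$ is a polynomial in $x$ of degree exactly $d$. In other words,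
$$\sum_{n\ge0}S_m^{(k)}(n,t,s)x^n=\frac{U(x)}{\prod_{j=0}^{\lfloor m/2\rfloor}A_{k,(k+1)(m-2j)}^{1+j(m-j)}(s^jx,t,s)},\qquad \deg_xU=\binom{m+1}3+k\left(\binom m1+\binom m2+\binom m3\right).\tag{3}$$
2. $U\in\mathbb Z[t,s,s^{-1}][x]$, and $U(x)=\kappa\,s^{(m-k)d/2}\,x^d\,U(s^{k-m}/x)$ with $\kappa=-(-1)^{\binom{N+1}2}(-\varepsilon)^{m+1+C}\in\{\pm1\}$ and $(m-k)d$ even. Since $U(0)=1$, the leading coefficient of $U$ is the unit $\kappa s^{(m-k)d/2}$. Hence the identity (3), with exact degree $d$, persists when $t$ is specialized to any element and $s$ to any unit of a nonzero commutative ring.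
3. $U$ and $\mathcal D$ are coprime in $\mathbb Q(t,s)[x]$. So this denominator is the minimal one, and the minimal order of a constant-coefficient linear recurrence for $n\mapsto S_m^{(k)}(n,t,s)$ is $\deg\mathcal D=(k+1)\left(m+1+\binom{m+1}3\right)$.

Part 1 is Conjecture 3.1 of "Some remarks and conjectures about Hankel determinants of polynomials"; so that conjecture is true.

Compare with the cases above. For $m=2$, $k=0$ we get $\mathcal D=A_{0,2}(x)A_{0,0}(sx)^2=(1-\alpha^2x)(1-\beta^2x)(1-sx)^2$ and $d=1$, as in (2). For $m=0$, $k=1$ we get $\mathcal D=1+x^2/s$ and $d=0$. For $m=k=1$ we get $\mathcal D=A_{1,2}(x)$ and $d=1$. Here $S_1^{(1)}(1)=1$ and $S_1^{(1)}(2)=\left(3t^2+2s-4t^2\right)/s=(2s-t^2)/s$, so $U=1+x+\left(\frac{t^2-2s}s+\frac{2s-t^2}s\right)x^2+\dots$; the $x^2$-coefficient is $0$, as it should be, and by the theorem $U=1+x$.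

## Where condensation stalls

What worked for $m=2$ was condensation, so one tries it in general. Exactly as before, for $n\ge1$,
$$s\,S^{(k)}_m(n+1)\,S^{(k)}_{m+2}(n-1)=S^{(k)}_m(n)\,S^{(k)}_{m+2}(n)-S^{(k)}_{m+1}(n)^2 .\tag{4}$$
For $m=k=0$ the factors $S_0^{(0)}$ are $1$ and (4) is a linear recurrence for $S_2^{(0)}$. For $m=1$, $k=0$ we already have to divide by $S_1^{(0)}(n)$, so (4) is a recurrence for $S_3^{(0)}$ whose coefficients depend on $n$ through a quotient, and no denominator can be read off. For $k\ge1$ we may not even divide: at $m=0$, $k=1$, $n=1$, equation (4) reads $s\cdot(-1/s)\cdot1=0\cdot S_2^{(1)}(1)-1$, which is true and says nothing about $S_2^{(1)}(1)$.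

The obstacle is that the matrix has size $n$. The plan is to replace it by a matrix of the fixed size $N=m+k$ whose entries are evaluations of orthogonal polynomials with index near $n$. This does three things at once. The determinant becomes a sum of exponentials in $n$ times polynomials in $n$, so the series is rational. The determinant makes sense for negative $n$. And it vanishes at $n=-1,\dots,-N$, which is what pins down the degree of the numerator.

## From an $n\times n$ determinant to an $N\times N$ determinant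

**Step 1a: realize the Motzkin numbers as moments.** We want the Hankel matrix to be a matrix of scalar products. Let $p_{-1}=0$, $p_0=1$ and $p_{n+1}=(z-t)p_n-s\,p_{n-1}$ in $\mathbb Z[t,s][z]$; $p_n$ is monic of degree $n$. Let $\Lambda$ be the linear functional on $\mathbb Q(t,s)[z]$ with $\Lambda(p_n)=[n=0]$. From $zp_k=p_{k+1}+tp_k+sp_{k-1}$, the numbers $g_{n,k}=\Lambda(z^np_k)$ satisfy $g_{0,k}=[k=0]$ and $g_{n,k}=g_{n-1,k+1}+t\,g_{n-1,k}+s\,g_{n-1,k-1}$, where $g_{n,-1}=0$. Multiplying the recurrence of Definition 1 by $s^k$ shows that $s^kM_{n,k,s}(t)$ satisfies the same recurrence with the same initial values. Hence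
$$\Lambda(z^np_k)=s^kM_{n,k,s}(t).\tag{5}$$
A path cannot reach height $k$ in fewer than $k$ steps, and reaches it in $k$ steps in one way, so (5) is $0$ for $n<k$ and $s^k$ for $n=k$. If $i\le j$, write $p_i=z^i+\dots$ to get $\Lambda(p_ip_j)=s^i[i=j]$; by symmetry this holds for all $i,j$.

**Step 1b: turn the Hankel determinant into a determinant of connection coefficients.** Let $q=z^mp_k$, monic of degree $N$. By (5), $M_{m+i+j,k,s}(t)=s^{-k}\Lambda(z^iz^jq)$. Replacing $z^i$ by $p_i$ is a unitriangular row operation, so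
$$\det\left(M_{m+i+j,k,s}(t)\right)_{i,j<n}=s^{-kn}\det\left(\Lambda(p_i\,z^jq)\right)_{i,j<n}.$$
Write $z^jq=\sum_ic_{ij}p_i$. Then $\Lambda(p_iz^jq)=s^ic_{ij}$, and the row factors contribute $s^{0+1+\dots+(n-1)}=s^{\binom n2}$. So
$$S_m^{(k)}(n)=s^{-kn}\det(c_{ij})_{i,j<n}.\tag{6}$$
For $m=k=0$ we have $q=1$, the matrix $(c_{ij})_{i,j<n}$ is unitriangular, and $S_0^{(0)}(n)=1$, as promised.

**Step 1c: exchange the roles of the two families.** For polynomials $f_0,\dots,f_{M-1}$ of degree $<M$, let $\langle f_0,\dots,f_{M-1}\rangle$ be the determinant of their coefficients in the basis $1,z,\dots,z^{M-1}$. It is multilinear and alternating, and it equals $1$ if each $f_a$ is monic of degree $a$. Let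
$$R_n=\left\langle p_n\bmod q,\ \dots,\ p_{n+N-1}\bmod q\right\rangle,$$
an $N\times N$ determinant; as $q$ is monic over $\mathbb Z[t,s]$, $R_n\in\mathbb Z[t,s]$. Now compute in two ways
$$\Omega=\left\langle p_n,\dots,p_{n+N-1},\ q,zq,\dots,z^{n-1}q\right\rangle\qquad(n+N\text{ polynomials of degree}<n+N).$$

* For $i<N$, the quotient of $p_{n+i}$ by $q$ has degree at most $n-1$. So subtracting multiples of $q,\dots,z^{n-1}q$ replaces $p_{n+i}$ by its remainder. The remainders have degree $<N$, and $q,\dots,z^{n-1}q$ are monic of degrees $N,\dots,N+n-1$, so the matrix is block triangular and $\Omega=R_n$.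
* For $j<n$, we have $z^jq=\sum_{i\le N+j}c_{ij}p_i$ with $N+j\le n+N-1$. Subtracting multiples of $p_n,\dots,p_{n+N-1}$ leaves $\sum_{i<n}c_{ij}p_i$. So $\Omega=\det(c_{ij})_{i,j<n}\,\langle p_n,\dots,p_{n+N-1},p_0,\dots,p_{n-1}\rangle=(-1)^{nN}\det(c_{ij})_{i,j<n}$.

With (6), for all $n\ge0$,
$$S_m^{(k)}(n)=(-1)^{nN}s^{-kn}R_n\in\mathbb Z[t,s,s^{-1}].\tag{7}$$

Two quick uses. For $m=1$, $k=0$: $q=z$ and $S_1^{(0)}(n)=(-1)^np_n(0)$, so $S_1^{(0)}(n+1)=tS_1^{(0)}(n)-sS_1^{(0)}(n-1)$ with $S_1^{(0)}(0)=1$ and $S_1^{(0)}(1)=t$, which is the series $1/(1-tx+sx^2)$. For $m=0$, $k=1$: $q=z-t$ and $R_n=p_n(t)$ with $p_{n+1}(t)=-s\,p_{n-1}(t)$, so $R_n=1,0,-s,0,s^2,\dots$ and $S_0^{(1)}(n)=(-1)^ns^{-n}R_n$ has the series $1/(1+x^2/s)$.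

## Chebyshev normalization

**Step 2a: remove $t$ and $s$ from the recurrence.** Embed $\mathbb Q(t,s)$ in $\mathbb C(\sigma,\mu)$, with $\sigma,\mu$ independent, by
$$s=\sigma^2,\qquad t=-\sigma(\mu+\mu^{-1}).$$
This is an embedding: $\sigma$ is algebraic over $\mathbb C(t,s)$, and $\mu^2+(t/\sigma)\mu+1=0$, so $\mathbb C(\sigma,\mu)$, of transcendence degree $2$, is algebraic over $\mathbb C(t,s)$, and $t,s$ stay algebraically independent. Moreover $1-tx+sx^2=(1+\sigma\mu x)(1+\sigma\mu^{-1}x)$. As the $A_{k,n}$ are symmetric in $\alpha,\beta$, we may take $\alpha=-\sigma\mu$ and $\beta=-\sigma\mu^{-1}$.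

Put $z=t+\sigma\xi$ and $p_n(z)=\sigma^nc_n(\xi)$. Then $c_{-1}=0$, $c_0=1$, $c_{n+1}=\xi c_n-c_{n-1}$. This recurrence can be run backwards, so $c_n\in\mathbb Z[\xi]$ is defined for all $n\in\mathbb Z$, and for all $n\in\mathbb Z$
$$c_n(a+a^{-1})=\frac{a^{n+1}-a^{-n-1}}{a-a^{-1}},\qquad c_{-2-n}=-c_n,\tag{8}$$
since the fraction satisfies the recurrence and has the values $0$ and $1$ at $n=-1,0$.

The point $z=0$ is $\xi=\xi_0:=-t/\sigma=\mu+\mu^{-1}$, so $z=\sigma(\xi-\xi_0)$ and $q=\sigma^N\hat q$ with $\hat q=(\xi-\xi_0)^mc_k(\xi)$. For every $n\in\mathbb Z$ let $\rho_n\in\mathbb Z[\xi_0]$ be the determinant of the remainders of $c_n,\dots,c_{n+N-1}$ modulo $\hat q$ in the basis $1,\xi,\dots,\xi^{N-1}$.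

For $n\ge0$ we compare $\rho_n$ with $R_n$. The remainder of $p_{n+i}$ modulo $q$ is $\sigma^{n+i}$ times that of $c_{n+i}$ modulo $\hat q$, and passing from the basis $(\xi^i)$ to the basis $(z^i)$, $z^i=\sigma^i\xi^i+\dots$, divides the determinant by $\sigma^{\binom N2}$. So $R_n=\sigma^{nN+\binom N2-\binom N2}\rho_n=\sigma^{nN}\rho_n$. As $s^{-kn}\sigma^{nN}=\sigma^{(m-k)n}$, (7) becomes $S_m^{(k)}(n)=\left((-1)^N\sigma^{m-k}\right)^n\rho_n$, that is,
$$\sum_{n\ge0}S_m^{(k)}(n)x^n=G(X):=\sum_{n\ge0}\rho_nX^n,\qquad X=(-1)^N\sigma^{m-k}x.\tag{9}$$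

**Step 2b: rewrite the denominator in $X$.** Let
$$\lambda_j=\varepsilon\,\mu^{(k+1)(m-2j)}\quad(0\le j\le m),\qquad D(X)=\prod_{j=0}^m\left(1-\lambda_jX^{k+1}\right)^{e_j}.$$
Since $k(k+1)$ is even, $(-1)^{N(k+1)}=(-1)^{m(k+1)}$, and therefore
$$\lambda_jX^{k+1}=\varepsilon(-1)^{m(k+1)}\sigma^{(m-k)(k+1)}\mu^{(k+1)(m-2j)}x^{k+1}=\frac{\alpha^{(k+1)(m-2j)}}{(-s)^{\binom{k+1}2}}(s^jx)^{k+1}.$$
For the second equality, $\alpha^{(k+1)(m-2j)}$ has sign $(-1)^{(k+1)m}$, $(-s)^{\binom{k+1}2}=\varepsilon\sigma^{k(k+1)}$, and the exponents of $\sigma$ add up to $(k+1)\left((m-2j)-k+2j\right)=(k+1)(m-k)$. Replace $j$ by $m-j$ and use $\alpha=s/\beta$, so $\alpha^{2j-m}s^{m-j}=\beta^{m-2j}s^j$; this gives $\lambda_{m-j}X^{k+1}=\beta^{(k+1)(m-2j)}(s^jx)^{k+1}/(-s)^{\binom{k+1}2}$. So for $j<m/2$ we have $A_{k,(k+1)(m-2j)}(s^jx,t,s)=(1-\lambda_jX^{k+1})(1-\lambda_{m-j}X^{k+1})$, and for $j=m/2$ we have $A_{k,0}(s^jx,t,s)=1-\lambda_{m/2}X^{k+1}$. As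 $e_j=e_{m-j}$,
$$\mathcal D(x)=D(X).\tag{10}$$
From $\sum_{j=0}^mj(m-j)=\frac{(m-1)m(m+1)}6=C$ we get $\delta:=\deg D=(k+1)(m+1+C)$, and
$$\delta-(N+1)=(k+1)(m+1)-(m+k+1)+(k+1)C=C+k(m+C)=d\ge0.\tag{11}$$

So part 1 says: $D(X)G(X)$ is a polynomial of degree exactly $\delta-N-1$. A recurrence with characteristic data $D$, valid from the start, would only give degree at most $\delta-1$. The missing $N$ comes from negative indices.

## Zeros and reflection at negative indices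

**Step 3: compute $\rho_n$ for $-N-1\le n\le0$ and find a symmetry.** The polynomials $c_0,\dots,c_{N-1}$ are monic of degrees $0,\dots,N-1$, so $\rho_0=1$. If $-N\le n\le-1$, the list $c_n,\dots,c_{n+N-1}$ contains $c_{-1}=0$. Hence
$$\rho_{-1}=\rho_{-2}=\dots=\rho_{-N}=0.\tag{12}$$
By (8), $c_{-N-1-n+i}=-c_{n+N-1-i}$ for $0\le i<N$: the list for the index $-N-1-n$ is the list for $n$, reversed and negated. Reversal has sign $(-1)^{\binom N2}$ and negation $(-1)^N$, so for all $n\in\mathbb Z$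
$$\rho_{-N-1-n}=(-1)^{\binom{N+1}2}\rho_n,\qquad \rho_{-N-1}=(-1)^{\binom{N+1}2}\neq0.\tag{13}$$

## $\rho_n$ as a sum of exponentials with polynomial coefficients

**Step 4a: coordinates on $K[\xi]/(\hat q)$ in which $c_n$ is explicit.** Let $K=\mathbb C(\mu)$ and, for $1\le l\le k$, $\zeta_l=\exp\left(\pi\sqrt{-1}\,l/(k+1)\right)$ and $\eta_l=\zeta_l+\zeta_l^{-1}=2\cos\frac{\pi l}{k+1}$. The $\eta_l$ are distinct, and $\zeta_l^{k+1}=(-1)^l=\zeta_l^{-k-1}$, so by (8) they are the $k$ roots of the monic polynomial $c_k$. None equals $\xi_0=\mu+\mu^{-1}$, which is not a constant. On $K[\xi]$ define, for $0\le i<m$ and $1\le l\le k$,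
$$\varphi_i(f)=\left(\frac d{dh}\right)^i\bigg|_{h=0}\left(\mu e^h-\mu^{-1}e^{-h}\right)f\left(\mu e^h+\mu^{-1}e^{-h}\right),\qquad \psi_l(f)=(\zeta_l-\zeta_l^{-1})\,f(\eta_l).$$
Up to the factor $i!$, $\varphi_i(f)$ is the coefficient of $h^i$ of a series in $K[[h]]$. In $K[[h]]$ the element $\mu e^h-\mu^{-1}e^{-h}$ is a unit, and $\mu e^h+\mu^{-1}e^{-h}-\xi_0=(\mu-\mu^{-1})h+O(h^2)$ has order exactly $1$. So if $f$ is divisible by $(\xi-\xi_0)$ exactly $v$ times, the series has order exactly $v$. Hence $\varphi_0(f)=\dots=\varphi_{m-1}(f)=0$ if and only if $(\xi-\xi_0)^m\mid f$. Likewise $\psi_l(f)=0$ if and only if $(\xi-\eta_l)\mid f$, because $\zeta_l\ne\zeta_l^{-1}$. All $N$ functionals vanish on $f$ if and only if $\hat q\mid f$. So they form a basis of the dual of the $N$-dimensional space $K[\xi]/(\hat q)$.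

Let $\Phi_n$ be the $N\times N$ matrix of these functionals applied to $c_n,\dots,c_{n+N-1}$ (columns $r=0,\dots,N-1$). Since the functionals only see remainders modulo $\hat q$, $\Phi_n$ is the invertible matrix of the functionals on $1,\xi,\dots,\xi^{N-1}$ times the coefficient matrix whose determinant is $\rho_n$. As $\rho_0=1$,
$$\det\Phi_n=\rho_n\det\Phi_0,\qquad\det\Phi_0\ne0.$$
By (8), with $y=n+1$, the rows of $\Phi_n$ are
$$\left((y+r)^i\left(\mu^{y+r}-(-1)^i\mu^{-y-r}\right)\right)_r\ (0\le i<m),\qquad \mathbf z_l(y)=\left(\zeta_l^{y+r}-\zeta_l^{-y-r}\right)_r\ (1\le l\le k),\tag{14}$$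
because $(a-a^{-1})c_{n+r}(a+a^{-1})=a^{y+r}-a^{-y-r}$, and for $a=\mu e^h$ we differentiate $\mu^{y+r}e^{(y+r)h}-\mu^{-y-r}e^{-(y+r)h}$.

*The case $m=2$, $k=0$.* The $2\times2$ determinant is
$$(\mu^y-\mu^{-y})(y+1)(\mu^{y+1}+\mu^{-y-1})-(\mu^{y+1}-\mu^{-y-1})\,y\,(\mu^y+\mu^{-y})=\mu^{2y+1}-\mu^{-2y-1}-(2y+1)(\mu-\mu^{-1}),$$
which is $(\mu-\mu^{-1})^3$ at $y=1$. So
$$\rho_n=\frac{\mu^{2n+3}-\mu^{-2n-3}-(2n+3)(\mu-\mu^{-1})}{(\mu-\mu^{-1})^3}.$$
One sees $\rho_{-1}=\rho_{-2}=0$, $\rho_{-3}=-1$ and $\rho_{-3-n}=-\rho_n$. The exponentials $\mu^{2n}$, $1$, $\mu^{-2n}$ have coefficients of degrees $0,1,0$ in $n$. Each of the two products contains a term $y\mu^{2y+1}$, but these cancel. A count that only looks at the powers of $y$ in the rows would allow degree $\binom m2$ for every exponential; the next step shows that the cancellation always leaves degree at most $j(m-j)$.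

**Step 4b: expand and bound the degrees.** Put $\mathbf u_l=(r^l\mu^r)_r$ and $\mathbf u'_l=(r^l\mu^{-r})_r$ for $0\le l<m$. By the binomial theorem for $(y+r)^i$, the $i$-th row of the first kind in (14) is
$$\mu^y\sum_{l}\binom ily^{i-l}\,\mathbf u_l-(-1)^i\mu^{-y}\sum_l\binom ily^{i-l}\,\mathbf u'_l ,$$
where terms with $l>i$ are $0$. Expand $\det\Phi_n$ by multilinearity in these $m$ rows: in each row choose one of the $2m$ vectors $\mathbf u_l,\mathbf u'_l$. A choice that uses a vector twice gives $0$. Collecting the choices that use the set $\{\mathbf u_l:l\in L\}\cup\{\mathbf u'_l:l\in L'\}$ gives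
$$\det\Phi_n=\sum_{j=0}^m\mu^{y(m-2j)}\sum_{|L|=m-j,\,|L'|=j}\gamma_{L,L'}(y)\,E_{L,L'}(y),\tag{15}$$
with $L,L'\subseteq\{0,\dots,m-1\}$. Here $E_{L,L'}(y)$ is the determinant with rows $\mathbf u_l$ ($l\in L$, increasing), $\mathbf u'_l$ ($l\in L'$, increasing), $\mathbf z_1(y),\dots,\mathbf z_k(y)$, and $\gamma_{L,L'}(y)$ is the $m\times m$ determinant with columns $\left(\binom ily^{i-l}\right)_i$ for $l\in L$ and $\left(-(-1)^i\binom ily^{i-l}\right)_i$ for $l\in L'$.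

In $\gamma_{L,L'}$ the entry in row $i$ and a column of index $l$ is a constant times $y^{i-l}$, the constant being $0$ when $l>i$. Every term of the determinant is thus a constant times $y^{\binom m2-\sum L-\sum L'}$, and all the constants are $0$ if this exponent is negative. Since $L$ has $m-j$ elements and $L'$ has $j$, we have $\sum L\ge\binom{m-j}2$ and $\sum L'\ge\binom j2$, so
$$\deg\gamma_{L,L'}\le\binom m2-\binom{m-j}2-\binom j2=j(m-j),$$
and the exponent equals $j(m-j)$ only for $L=\{0,\dots,m-j-1\}$, $L'=\{0,\dots,j-1\}$.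

**Step 4c: remove the periodic part.** From $\zeta_l^{k+1}=(-1)^l$ we get $\mathbf z_l(y+k+1)=(-1)^l\mathbf z_l(y)$, and since $\prod_{l=1}^k(-1)^l=\varepsilon$, $E_{L,L'}(y+k+1)=\varepsilon E_{L,L'}(y)$. Write $n=(k+1)u+b$ with $0\le b\le k$, $u\in\mathbb Z$, so $y=(k+1)u+b+1$. Then $\mu^{y(m-2j)}E_{L,L'}(y)=\lambda_j^u\,\mu^{(b+1)(m-2j)}E_{L,L'}(b+1)$, and (15) becomes
$$\rho_n=\sum_{j=0}^m\lambda_j^{\,u}P_{j,b}(u)\quad\text{for all }n\in\mathbb Z,\qquad P_{j,b}\in K[u],\ \deg P_{j,b}\le j(m-j)=e_j-1,\tag{16}$$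
where
$$P_{j,b}(u)=\frac{\mu^{(b+1)(m-2j)}}{\det\Phi_0}\sum_{|L|=m-j,\,|L'|=j}\gamma_{L,L'}\left((k+1)u+b+1\right)E_{L,L'}(b+1).$$

## The exact degree of the numerator

**Step 5a: a recurrence on all of $\mathbb Z$.** Let $T$ be the shift $(Tf)(n)=f(n-1)$ on two-sided sequences. On the residue class of $b$ modulo $k+1$, $1-\lambda_jT^{k+1}$ sends $\lambda_j^uP(u)$ to $\lambda_j^u\left(P(u)-P(u-1)\right)$. So it lowers the degree of $P$ (and kills constants), and $(1-\lambda_jT^{k+1})^{e_j}$ kills $\lambda_j^uP_{j,b}(u)$. The factors of $D(T)$ commute, so (16) gives $D(T)\rho=0$. With $D(X)=\sum_{i=0}^\delta d_iX^i$ this reads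
$$\sum_{i=0}^\delta d_i\,\rho_{n-i}=0\qquad\text{for all }n\in\mathbb Z.\tag{17}$$

**Step 5b: read off the numerator from negative indices.** Let $V(X)=D(X)G(X)=\sum_nv_nX^n$, so $v_n=\sum_{0\le i\le\min(n,\delta)}d_i\rho_{n-i}$. For $n\ge\delta$ this is the full sum in (17), so $v_n=0$. For $0\le n<\delta$ it is the full sum minus the terms with $i>n$, so
$$v_n=-\sum_{i=n+1}^\delta d_i\,\rho_{n-i}\qquad(0\le n<\delta).\tag{18}$$
If $\delta-N\le n<\delta$, the indices $n-i$ in (18) run from $-1$ down to $n-\delta\ge-N$, and $v_n=0$ by (12). If $n=d=\delta-N-1$, they run from $-1$ down to $-N-1$; only $i=\delta$ survives, and by (13)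
$$v_d=-d_\delta\,\rho_{-N-1}=-(-1)^{\binom{N+1}2}d_\delta\ne0,$$
since $d_\delta=\prod_j(-\lambda_j)^{e_j}\neq0$. So $V$ is a polynomial of degree exactly $d$.

By (9) and (10), $U(x)=\mathcal D(x)\sum_nS_m^{(k)}(n)x^n=V\left((-1)^N\sigma^{m-k}x\right)$. The series $U$ has coefficients in $\mathbb Q(t,s)$, because both factors do, and it is a polynomial in $x$ of degree exactly $d$. This proves part 1. $\blacksquare$

In the case $m=2$, $k=0$: $D=(1-\mu^2X)(1-X)^2(1-\mu^{-2}X)$, $\delta=4$, $d=1$, $d_4=1$, and $v_1=-\rho_{-3}=1$, so $V=1+X=1+sx$, in agreement with (2).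

## Self-reciprocity and specialization

**Step 6a: integrality.** By (7) all $S_m^{(k)}(n)$ lie in $\mathbb Z[t,s,s^{-1}]$, and $\mathcal D\in\mathbb Z[t,s,s^{-1}][x]$ since $L_n\in\mathbb Z[t,s]$. Hence $U\in\mathbb Z[t,s,s^{-1}][x]$.

**Step 6b: transport the reflection (13) to $V$.** Since $\lambda_j\lambda_{m-j}=\varepsilon^2=1$ and $e_j=e_{m-j}$,
$$X^\delta D(1/X)=\prod_j(X^{k+1}-\lambda_j)^{e_j}=\prod_j(-\lambda_j)^{e_j}\prod_j\left(1-\lambda_{m-j}X^{k+1}\right)^{e_j}=\tau D(X),\qquad\tau=\prod_j(-\lambda_j)^{e_j}.$$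
The exponent of $\mu$ in $\tau$ is $(k+1)\sum_j(m-2j)e_j=0$, by the symmetry $j\leftrightarrow m-j$. So $\tau=(-\varepsilon)^{\sum e_j}=(-\varepsilon)^{m+1+C}$, and $d_{\delta-i}=\tau d_i$. For $0\le n\le d$ apply (18) to $v_{d-n}$ and put $i=\delta-i'$. Then $i'$ runs from $0$ to $\delta-d+n-1=n+N$, which is at most $\delta-1$, and $d-n-i=-N-1-(n-i')$. With (13),
$$v_{d-n}=-\tau\sum_{i'=0}^{n+N}d_{i'}\,\rho_{-N-1-(n-i')}=-\tau(-1)^{\binom{N+1}2}\sum_{i'=0}^{n+N}d_{i'}\,\rho_{n-i'}=\kappa\,v_n .$$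
In the last equality, the terms with $n<i'\le n+N$ vanish by (12), and the rest is $v_n$; the sign is $\kappa=-(-1)^{\binom{N+1}2}(-\varepsilon)^{m+1+C}$. So $V(X)=\kappa X^dV(1/X)$.

Put $g=(-1)^N\sigma^{m-k}$, so that $U(x)=V(gx)$ and $g^2=s^{m-k}$. Then $1/(gx)=g\cdot s^{k-m}/x$, and
$$U(x)=\kappa\,g^dx^d\,V\left(g\,s^{k-m}/x\right)=\kappa(-1)^{Nd}\sigma^{(m-k)d}\,x^d\,U(s^{k-m}/x).$$

**Step 6c: parity, to get rid of the sign and of $\sigma$.** We show that $d$ is even when $m-k$ is odd. If $k$ is even and $m$ odd, then $d\equiv C\pmod2$ and $6C=(m-1)m(m+1)$ is divisible by $8$, because $(m-1)(m+1)$ is; so $4\mid3C$ and $C$ is even. If $k$ is odd and $m$ even, then $d\equiv C+m+C\equiv0\pmod2$. So $(m-k)d$ is always even, and so is $Nd$, since $N\equiv m-k\pmod2$. Hence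
$$U(x)=\kappa\,s^{(m-k)d/2}\,x^d\,U(s^{k-m}/x).$$

**Step 6d: specialization.** Since $U(0)=1$, the coefficient of $x^d$ in $U$ is $\kappa s^{(m-k)d/2}$, a unit of $\mathbb Z[t,s,s^{-1}]$. All coefficients in $\mathcal D(x)\sum_nS_m^{(k)}(n)x^n=U(x)$ lie in $\mathbb Z[t,s,s^{-1}]$. A choice of an element for $t$ and a unit for $s$ in a nonzero commutative ring is a ring homomorphism from $\mathbb Z[t,s,s^{-1}]$. It preserves the identity, it keeps the constant term $1$ of $\mathcal D$, so that we may divide by it, and it sends the leading coefficient of $U$ to a unit, which is not $0$. This proves part 2. $\blacksquare$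

## No cancellation: every pole has its full order

For part 3 we show that $V$ vanishes at no root of $D$. Two textbook facts are needed.

**Fact A.** Let $P$ be a polynomial of degree at most $e$ over a field of characteristic $0$, with $u^e$-coefficient $p$. Then $\sum_{u\ge0}P(u)w^u=Q(w)/(1-w)^{e+1}$ with a polynomial $Q$ and $Q(1)=e!\,p$. Indeed, write $P(u)=\sum_{i\le e}b_i\binom{u+i}i$; as $\sum_u\binom{u+i}iw^u=(1-w)^{-i-1}$, we have $Q(w)=\sum_ib_i(1-w)^{e-i}$, so $Q(1)=b_e=e!\,p$.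

**Fact B (confluent Vandermonde determinant).** For nodes $w_1,\dots,w_h$ with multiplicities $n_1,\dots,n_h$ of sum $M$, take the $M\times M$ matrix with columns $\left(\binom ilw_a^{i-l}\right)_{0\le i<M}$, ordered by $a$ and, for each $a$, by $l=0,\dots,n_a-1$. Its determinant is $\prod_{a<b}(w_b-w_a)^{n_an_b}$. For nodes $a$ (twice) and $b$ (once) the columns are $(1,a,a^2)$, $(0,1,2a)$, $(1,b,b^2)$, and the determinant is $(b^2-2ab)+(2a^2-a^2)=(b-a)^2$. If the columns are replaced by $(i^lw_a^i)_i$, which come from $(w\,d/dw)^l$ instead of $\frac1{l!}(d/dw)^l$, the determinant is multiplied by $\prod_a\prod_{l<n_a}l!\,w_a^l$. The reason is that $(w\,d/dw)^l$ equals $w^l(d/dw)^l$ plus a combination of $w^{l'}(d/dw)^{l'}$ with $l'<l$, so column operations inside each block suffice.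

**Step 7a: reduce to a sum over residues.** The $\lambda_j$ are nonzero and distinct, as $\mu$ is transcendental. So a root $X_0$ of $D$ satisfies $X_0^{k+1}=\lambda_j^{-1}$ for a unique $j$, that is,
$$X_0=Y\mu^{-(m-2j)},\qquad Y\in\mathbb C,\quad Y^{k+1}=\varepsilon,$$
and its multiplicity is $e_j$. Fix such $j$ and $Y$, and put $e=j(m-j)=e_j-1$. We claim that $(1-\lambda_jX^{k+1})^{e_j}G(X)$ has a nonzero value at $X_0$. Since $V=DG$ and the other factors of $D$ do not vanish at $X_0$, this gives $V(X_0)\ne0$.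

By (16), $G(X)=\sum_{j'}\sum_{b=0}^kX^b\sum_{u\ge0}P_{j',b}(u)\left(\lambda_{j'}X^{k+1}\right)^u$. By Fact A the terms with $j'\neq j$ are regular at $X_0$, because $1-\lambda_{j'}X_0^{k+1}=1-\lambda_{j'}/\lambda_j\ne0$. By Fact A again, the value in question is $e!\sum_{b=0}^kp_{j,b}X_0^b$, where $p_{j,b}$ is the coefficient of $u^e$ in $P_{j,b}$.

**Step 7b: compute the top coefficients.** By Step 4b only $L=\{0,\dots,m-j-1\}$, $L'=\{0,\dots,j-1\}$ contributes to $u^e$. For $l\in L'$ write $-(-1)^i\binom ily^{i-l}=-(-1)^l\binom il(-y)^{i-l}$. So $\gamma_{L,L'}(y)$ is $\prod_{l<j}\left(-(-1)^l\right)=(-1)^{j+\binom j2}$ times the confluent Vandermonde determinant with nodes $y$ ($m-j$ times) and $-y$ ($j$ times). By Fact B, $\gamma_{L,L'}(y)=(-1)^{j+\binom j2}(-2y)^e$. Let $E_j(y)$ be $E_{L,L'}(y)$ for this pair. With $y=(k+1)u+b+1$,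
$$p_{j,b}=\frac{(-1)^{j+\binom j2}\left(-2(k+1)\right)^e}{\det\Phi_0}\,\mu^{(b+1)(m-2j)}E_j(b+1).$$
Since $X_0^b=Y^b\mu^{-b(m-2j)}$, the powers of $\mu$ combine to $\mu^{m-2j}$ for every $b$, and $\sum_bp_{j,b}X_0^b$ is a nonzero multiple of
$$\Theta_j(Y)=\sum_{b=0}^kY^bE_j(b+1).\tag{19}$$
It remains to show $\Theta_j(Y)\ne0$.

**Step 7c: evaluate $\Theta_j(Y)$ as a sum over signs.** We split each row $\mathbf z_l(y)$ into its two exponentials, so that $E_j(y)$ becomes a sum of Vandermonde determinants. For $\nu=(\nu_1,\dots,\nu_k)\in\{\pm1\}^k$ put $\Pi_\nu=\prod_l\zeta_l^{\nu_l}$. As $\mathbf z_l(y)=\sum_{\nu_l=\pm1}\nu_l\,\zeta_l^{\nu_ly}\left(\zeta_l^{\nu_lr}\right)_r$, multilinearity and Fact B (transposed, with nodes $\mu$, $\mu^{-1}$ of multiplicities $m-j$, $j$, and the simple nodes $\zeta_l^{\nu_l}$) give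
$$E_j(y)=\sum_\nu\Big(\prod_l\nu_l\Big)\Pi_\nu^{\,y}\,W_j(\nu),\qquad W_j(\nu)=B_j\prod_{l}(\zeta_l^{\nu_l}-\mu)^{m-j}(\zeta_l^{\nu_l}-\mu^{-1})^j\prod_{l<l'}\left(\zeta_{l'}^{\nu_{l'}}-\zeta_l^{\nu_l}\right),$$
where $B_j=\prod_{l<m-j}l!\,\mu^l\prod_{l<j}l!\,\mu^{-l}\cdot(\mu^{-1}-\mu)^e$ is nonzero and independent of $\nu$. Now $\Pi_\nu^{k+1}=\prod_l(-1)^{l}=\varepsilon$, so $(Y\Pi_\nu)^{k+1}=\varepsilon^2=1$ and $\sum_{b=0}^k(Y\Pi_\nu)^b=(k+1)[Y\Pi_\nu=1]$. Inserting this in (19),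
$$\Theta_j(Y)=\sum_\nu\Big(\prod_l\nu_l\Big)W_j(\nu)\,\Pi_\nu\sum_{b=0}^k(Y\Pi_\nu)^b=(k+1)Y^{-1}\sum_{\nu:\,\Pi_\nu=Y^{-1}}\Big(\prod_l\nu_l\Big)W_j(\nu).\tag{20}$$

**Step 7d: the top power of $\mu$ reduces everything to $m=0$.** It is not clear from (20) that the terms do not cancel. But $\Theta_j(Y)/B_j$ is a Laurent polynomial in $\mu$ with complex coefficients, and it is enough to find one nonzero coefficient. In $\prod_l(\zeta_l^{\nu_l}-\mu)^{m-j}(\zeta_l^{\nu_l}-\mu^{-1})^j$ the highest power of $\mu$ is $\mu^{k(m-j)}$, with coefficient $(-1)^{k(m-j)}\Pi_\nu^{\,j}$, and $\Pi_\nu=Y^{-1}$ for every $\nu$ in the sum. So the coefficient of $\mu^{k(m-j)}$ in $\Theta_j(Y)/B_j$ is $(-1)^{k(m-j)}Y^{-j}\,\Theta^0(Y)$, where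
$$\Theta^0(Y)=(k+1)Y^{-1}\sum_{\nu:\,\Pi_\nu=Y^{-1}}\Big(\prod_l\nu_l\Big)\prod_{l<l'}\left(\zeta_{l'}^{\nu_{l'}}-\zeta_l^{\nu_l}\right).$$
This is the right side of (20) for $m=j=0$ and the same $k$ and $Y$. Reading Step 7c backwards with $m=j=0$, we get
$$\Theta^0(Y)=\sum_{b=0}^kY^bE^0(b+1),\qquad E^0(y)=\det\left(\zeta_l^{y+i}-\zeta_l^{-y-i}\right)_{1\le l\le k,\ 0\le i<k}.$$
For $1\le b\le k$ the exponents $b+1,\dots,b+k$ occurring in $E^0(b+1)$ include $k+1$, and that column is zero because $\zeta_l^{k+1}=\zeta_l^{-k-1}$. So only $b=0$ survives, and by (8)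
$$\Theta^0(Y)=E^0(1)=\prod_l(\zeta_l-\zeta_l^{-1})\cdot\det\left(c_i(\eta_l)\right)_{1\le l\le k,\,0\le i<k}=\prod_l(\zeta_l-\zeta_l^{-1})\prod_{l<l'}(\eta_{l'}-\eta_l)\ne0,$$
the last determinant being a Vandermonde determinant because $c_i$ is monic of degree $i$. (For $k=0$ everything here is the empty determinant $1$.) Hence $\Theta_j(Y)\neq0$.

**Step 7e: coprimality and the minimal recurrence.** So $V$ and $D$ have no common root. Since $U(x)=V(gx)$ and $\mathcal D(x)=D(gx)$ with $g=(-1)^N\sigma^{m-k}\ne0$, also $U$ and $\mathcal D$ have no common root in any extension field, and they are coprime in $\mathbb Q(t,s)[x]$. Suppose a recurrence $f(n)+a_1f(n-1)+\dots+a_\ell f(n-\ell)=0$ for $n\ge\ell$ holds for $f(n)=S_m^{(k)}(n)$. Then $(1+a_1x+\dots+a_\ell x^\ell)\,U/\mathcal D$ is a polynomial, so $\mathcal D$ divides $1+a_1x+\dots+a_\ell x^\ell$ and $\ell\ge\deg\mathcal D$. Conversely, $\deg U=d<\delta=\deg\mathcal D$ by (11), so comparing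 coefficients of $x^n$ for $n\ge\delta$ in $\mathcal D(x)\sum_nS_m^{(k)}(n)x^n=U(x)$ gives a recurrence of order $\delta=(k+1)\left(m+1+\binom{m+1}3\right)$ valid from the start. This proves part 3. $\blacksquare$
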